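# Mollifying a good measure in $-\Delta u+g(u)=\mu$

## 1. A Dirac mass in the unit ball of $\mathbb R^3$

Let $\Omega=B(0,1)\subset\mathbb R^3$, $p>1$, and $g(t)=|t|^{p-1}t$. We want to solve $-\Delta u+g(u)=\delta_0$ in $\Omega$ with $u=0$ on $\partial\Omega$. The obvious plan is to smooth the datum. Take $\rho_n\in C_c^\infty(\mathbb R^3)$ with $\rho_n\ge0$, $\int\rho_n=1$, $\operatorname{supp}\rho_n\subset B(0,\varepsilon_n)$, $\varepsilon_n\to0$, $\varepsilon_n<1$. Let $u_n$ solve the problem with datum $\rho_n*\delta_0=\rho_n$, and look at $\lim u_n$. "Solves with datum $\mu$" means that $u,g(u)\in L^1(\Omega)$ and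
$$-\int_\Omega u\,\Delta\zeta+\int_\Omega g(u)\,\zeta=\int_\Omega\zeta\,d\mu\qquad\text{for all }\zeta\in C^2(\overline\Omega),\ \zeta=0\text{ on }\partial\Omega. \tag{1.1}$$

Write $E(x)=\frac1{4\pi|x|}$, and let $G$ be the Green function of $\Omega$. We use three facts, each recalled or proved below:

- $0\le u_n\le G\rho_n\le E*\rho_n$ (Lemma 1 and (5.4));
- $\int_\Omega|u_n|^p\le1$ (Lemma 2);
- $(u_n)$ is relatively compact in $L^1(\Omega)$ (fact (F4) of Section 2).

**The case $p<3$.** Since $t\mapsto t^p$ is convex on $[0,\infty)$, Jensen's inequality for the probability density $\rho_n(x-\cdot)$ gives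
$$0\le g(u_n)\le(\rho_n*E)^p\le\rho_n*E^p .$$
Here $E^p$ is locally integrable because $p<3$, so $\rho_n*E^p\to E^p$ in $L^1(\Omega)$ and $(g(u_n))$ is equi-integrable. Along a subsequence $u_n\to u$ in $L^1$ and a.e. By Vitali's convergence theorem $g(u_n)\to g(u)$ in $L^1$, and we may pass to the limit in (1.1). So $u$ solves the problem with datum $\delta_0$, and smoothing has worked.

**The case $p\ge3$.** Let $u_n\to u$ in $L^1$ and a.e. along a subsequence. By Fatou, $\int u^p\le1$. Take a cut-off $\psi\in C_c^\infty(B(0,2))$ with $0\le\psi\le1$ and $\psi=1$ on $B(0,1)$, and put $\psi_r(x)=\psi(x/r)$ for $r<\frac12$. By Hölder, for every $u$ with $|u|^p$ integrable near $0$,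
$$r^{-2}\int_{B(0,2r)}|u|\le C\,r^{-2}\,r^{3-3/p}\Big(\int_{B(0,2r)}|u|^p\Big)^{1/p}\to0\quad(r\to0), \tag{1.2}$$
because the exponent $1-3/p$ is nonnegative and the last factor tends to $0$. Let $\zeta_0(x)=\frac16(1-|x|^2)$, so $-\Delta\zeta_0=1$. Test the equation for $u_n$ with $\zeta=(1-\psi_r)\zeta_0$, for which
$$-\Delta\zeta=(1-\psi_r)+2\nabla\psi_r\cdot\nabla\zeta_0+\zeta_0\Delta\psi_r .$$
If $\varepsilon_n<r$ then $\int\rho_n\zeta=0$, and $g(u_n)\zeta\ge0$, so $\int(1-\psi_r)u_n\le Cr^{-2}\int_{B(0,2r)}u_n$. Let $n\to\infty$ and then $r\to0$. By (1.2), $\int u\le0$, hence $u=0$. The Dirac mass has been lost in the limit: $u_n\to0$, and $0$ is the solution with datum $0$.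

This loss was unavoidable, because for $p\ge3$ no solution with datum $\delta_0$ exists. If $-\Delta u+g(u)=\delta_0$ in the sense of distributions with $g(u)\in L^1_{loc}(\Omega)$, test with $\psi_r$:
$$1=\psi_r(0)=-\int u\,\Delta\psi_r+\int g(u)\psi_r .$$
The first term on the right tends to $0$ by (1.2), the second by dominated convergence. This is a contradiction.

So in this example smoothing returns $\delta_0$ exactly when the problem with datum $\delta_0$ is solvable. Does smoothing return every measure for which the problem is solvable, whatever the nonlinearity?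

## 2. Good measures, reduced limits, and the theorem

Throughout, $\Omega\subset\mathbb R^N$, $N\ge2$, is a smooth bounded domain, and $g:\mathbb R\to\mathbb R$ is continuous and nondecreasing with $g(0)=0$. "Finite measure" means finite signed Radon measure in $\Omega$, and $\|\cdot\|$ is total variation. Consider
$$-\Delta u+g(u)=\mu\quad\text{in }\Omega, \tag{2.1}$$
$$-\Delta u+g(u)=\mu\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega. \tag{2.2}$$
A solution of (2.1) is a $u\in L^1_{loc}(\Omega)$ with $g(u)\in L^1_{loc}(\Omega)$ satisfying (2.1) in the sense of distributions. A solution of (2.2) is a $u\in L^1(\Omega)$ with $g(u)\in L^1(\Omega)$ satisfying (1.1).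

**Definition (good measures).** $\mathcal G=\mathcal G(g)$ is the set of finite measures $\mu$ in $\Omega$ for which (2.1) has a solution.

In Section 1, $\delta_0\in\mathcal G$ if $p<3$ and $\delta_0\notin\mathcal G$ if $p\ge3$. We use the following known facts.

- (F1) For each finite measure $\mu$, (2.2) has at most one solution.
- (F2) If $\mu\in L^1(\Omega)$, then (2.2) has a solution.
- (F3) A finite measure $\mu$ is in $\mathcal G$ if and only if (2.2) has a solution with datum $\mu$.
- (F4) Let $(\mu_k)$ be bounded in total variation, and let (2.2) have a solution $u_k$ with datum $\mu_k$ for every $k$. Then $(u_k)$ is relatively compact in $L^1(\Omega)$. If $u_k\to u^\#$ in $L^1(\Omega)$ along a subsequence, then $u^\#$ solves (2.1) for some finite measure $\mu^\#=-\Delta u^\#+g(u^\#)$.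

**Definition (reduced limit).** The measure $\mu^\#$ in (F4) is called the reduced limit of $(\mu_k)$ along that subsequence.

In Section 1 with $p\ge3$, the reduced limit of $(\rho_n)$ is $0$.

**Definition (mollifiers).** A sequence of smooth mollifiers is a sequence $(\rho_n)\subset C_c^\infty(\mathbb R^N)$ with $\rho_n\ge0$, $\int\rho_n=1$, $\operatorname{supp}\rho_n\subset B(0,\varepsilon_n)$, $\varepsilon_n\to0$. No symmetry or rate is assumed.

For a finite measure $\mu$, the function $\rho_n*\mu(x)=\int_\Omega\rho_n(x-y)\,d\mu(y)$ is smooth and bounded on $\Omega$, with $\|\rho_n*\mu\|_{L^1(\Omega)}\le\|\mu\|$. So (2.2) with this datum has a unique solution $u_n$. The text "Reduced limits for nonlinear equations with measures" (http://perso.uclouvain.be/augusto.ponce/26.pdf) asks: for $\mu\in\mathcal G$, is the reduced limit of $(\rho_n*\mu)$ equal to $\mu$? The answer is known to be positive when $g^+=\max\{g,0\}$ and $g^-=\max\{-g,0\}$ are both convex. It is positive in general.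

**Theorem 1.** Let $g$ be continuous, nondecreasing, $g(0)=0$; let $\mu\in\mathcal G(g)$, let $u$ be the solution of (2.2) with datum $\mu$, and let $(\rho_n)$ be any sequence of smooth mollifiers. Then the solutions $u_n$ of (2.2) with data $\rho_n*\mu$ converge to $u$ in $L^1(\Omega)$. Hence every reduced limit of $(\rho_n*\mu)$, along any subsequence, equals $\mu$.

**Weak convergence of the data is not enough.** Take $\Omega$ and $g$ as in Section 1 with $p\ge3$. Let $\mu_j=\frac{|\Omega|}{m_j}\sum_{i\le m_j}\delta_{x_{j,i}}$ be equally weighted point masses in $\Omega$ with $\int\zeta\,d\mu_j\to\int_\Omega\zeta\,dx$ for all $\zeta\in C(\overline\Omega)$. Fix $j$. The computation of Section 1, with cut-offs around the finitely many points $x_{j,i}$, shows that the solutions with data $\rho_n*\mu_j$ tend to $0$ in $L^1$ as $n\to\infty$. Choose $n_j\ge j$ such that for $f_j=\rho_{n_j}*\mu_j$ the solution has $L^1$ norm less than $1/j$. If $\zeta\in C(\overline\Omega)$ vanishes on $\partial\Omega$,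 its extension by $0$ is uniformly continuous, so $|\int\zeta f_j-\int\zeta\,d\mu_j|\to0$ and $\int\zeta f_j\to\int_\Omega\zeta\,dx$. Thus $f_j$ converges weakly to the good measure $1\,dx$, but its reduced limit is $0$. The proof of Theorem 1 must use that the data are convolutions of one fixed good measure.

## 3. Jensen's inequality for $\rho_n*u$, and the plateaus of $g$

Here is the first thing to try. Let $\mu\in\mathcal G$ with solution $u$, and convolve the equation. At distance more than $\varepsilon_n$ from $\partial\Omega$,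
$$-\Delta(\rho_n*u)+g(\rho_n*u)=\rho_n*\mu+\big[g(\rho_n*u)-\rho_n*g(u)\big].$$
If the bracket tends to $0$ in $L^1$, then $\rho_n*u$ solves, away from the boundary, the same equation as $u_n$ up to a small $L^1$ error, and one may hope to compare. Suppose $u\ge0$ and $g$ is convex on $[0,\infty)$. Then Jensen gives $0\le g(\rho_n*u)\le\rho_n*g(u)$. The right side converges in $L^1$ on compact subsets, so the left side is equi-integrable, and the bracket tends to $0$ in $L^1$ there.

Without convexity the argument stops exactly at the need for an integrable bound on $g(\rho_n*u)$. Knowing $g(u)\in L^1$ does not provide one. Suppose $g$ has a plateau, $g=\Lambda>0$ on $[m,M]$, and let $f$ equal $M$ on a fraction $m/M$ of a unit volume and $0$ on the rest. Then $\int g(f)=\Lambda m/M$. The mean of $f$ is $m$, so $g$ of the mean is $\Lambda$. The two sides of the desired inequality differ by the factor $M/m$, which can be as large as we like.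

The function $f$ jumps from $0$ to $M$ without spending any volume in between. A potential cannot do that, and this is what the proof exploits.

## 4. Ramps in place of steps

Write $dg$ for the Stieltjes measure of $g$; it has no atoms. For $s>r_0>0$, $g(s)-g(r_0)=\int_{[r_0,\infty)}1_{\{r<s\}}\,dg(r)$ is a superposition of steps at the heights $r$. Replace each step by a convex ramp:
$$h(s)=\int_{[r_0,\infty)}\frac{(s-r)^+}{r}\,dg(r),\qquad s\in\mathbb R. \tag{4.1}$$
The integrand is at most $s/r_0$ and vanishes for $r\ge s$, so $h$ is finite. It is convex, nondecreasing, nonnegative, and zero on $(-\infty,r_0]$. It controls $g$ after a slight contraction of the variable: for $0<b<1$,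
$$g(bs)\le g(r_0)+\frac b{1-b}\,h(s)\qquad(s\ge0). \tag{4.2}$$
This is clear if $bs\le r_0$. Otherwise $r\le bs$ implies $\frac{s-r}r\ge\frac{1-b}b$, so $g(bs)-g(r_0)=\int_{(r_0,bs]}dg\le\frac b{1-b}h(s)$.

What does it cost to replace steps by ramps? For a function $V$, Tonelli gives
$$\int h(V)\,dx=\int_{[r_0,\infty)}\frac1r\Big(\int(V-r)^+dx\Big)dg(r),$$
and the cost is bounded if $\int(V-r)^+\le C\,r\,|\{V>r\}|$. The function $f$ of Section 3 fails this badly: for $0<t<M$, $\int(f-t)^+$ is $\frac{M-t}t$ times $t|\{f>t\}|$. For the potential of a point mass in $\mathbb R^3$ it holds. There $|\{E>s\}|=\frac{4\pi}3(4\pi s)^{-3}$, so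
$$\int_{\mathbb R^3}(E-t)^+=\int_t^\infty|\{E>s\}|\,ds=\frac{4\pi}3(4\pi)^{-3}\,\frac{t^{-2}}2=\frac12\,t\,|\{E>t\}| . \tag{4.3}$$

**The whole argument in miniature.** Let $\Omega$ be the unit ball of $\mathbb R^3$, let $g$ be arbitrary (as in Section 2), let $a>0$, and suppose that $g(aE)\in L^1(\Omega)$. Choose $r_0>a/4\pi$, so that $\{aE>r_0\}\subset\Omega$. By (4.3), $\int(aE-r)^+=\frac12r|\{aE>r\}|$, hence
$$\int_{\mathbb R^3}h(aE)\,dx=\frac12\int_{[r_0,\infty)}|\{aE>r\}|\,dg(r)\le\frac12\int_\Omega g(aE)\,dx<\infty .$$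
Fix $b<1$, and let $v_n$ solve (2.2) with datum $ba\rho_n$. Then $0\le v_n\le ba\,\rho_n*E$, and (4.2) together with Jensen for $h$ gives
$$0\le g(v_n)\le g(r_0)+\frac b{1-b}h(a\,\rho_n*E)\le g(r_0)+\frac b{1-b}\,\rho_n*h(aE).$$
The right side converges in $L^1(\Omega)$. As in Section 1, the limit of $v_n$ solves the problem with datum $ba\,\delta_0$. The solutions with data $a\rho_n$ differ from $v_n$ by at most a constant times $(1-b)a$ in $L^1$ (Lemma 2), and then one lets $b\to1$.

For a general $\mu$ two things are missing. The potential is no longer explicit, and we know $g(u)\in L^1$ only for the solution $u$, which may be smaller than the potential. The estimate we need is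
$$\int(V-t)^+\,dx\le C\,t\,|\{u>\theta t\}|\qquad(t\text{ large}),$$
where $V$ is the potential of most of the positive singular part of $\mu$. The constant $C$ is harmless. But $\theta$ must be allowed to be as close to $1$ as we like: $g$ may grow arbitrarily fast, and the only way to pay for $\theta$ is to multiply the datum by $\theta^2$, which must change it little.

## 5. Potentials, means over balls, and the Green function

This section fixes notation and the linear facts. Measures in $\Omega$ are extended by $0$ to $\mathbb R^N$, $B(x,r)$ is an open ball, $\omega=|S^{N-1}|$, and $\mathrm{avg}_B$ is the mean over $B$. Put $D=8\,\mathrm{diam}\,\Omega$ and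
$$e(r)=\frac{r^{2-N}}{(N-2)\omega}\ (N\ge3),\qquad e(r)=\frac1{2\pi}\log\frac Dr\ (N=2),\qquad E(x)=e(|x|),\quad e(0)=\infty .$$
Then $-\Delta E=\delta_0$, $E$ is superharmonic, $-e'(s)=s^{1-N}/\omega$ for all $N\ge2$, and $E>0$ on $\{|x|<D\}$.

**Means of $E$.** By Newton's theorem, the mean of $E(\cdot-y)$ over the sphere $\partial B(z,s)$ is $e(\max(s,|y-z|))$. Hence
$$\mathrm{avg}_{B(z,r)}E(\cdot-y)=\int_0^1Nq^{N-1}\,e\big(\max(qr,|y-z|)\big)\,dq. \tag{5.1}$$
This is nonincreasing in $r$ and in $|y-z|$, and it increases to $E(z-y)$ as $r\downarrow0$. At $y=z$ it equals, after an integration by parts,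
$$k(r):=e(r)+\frac{r^{2-N}}{2\omega},$$
which is strictly decreasing with $\lim_{r\to\infty}k(r)\le0$. Consequently
$$\mathrm{avg}_{B(z,r)}E(\cdot-y)\le\min\{e(|y-z|),\,k(r)\}. \tag{5.2}$$

Let $\nu\ge0$ be a finite measure with compact support, $V=E*\nu$, and $A_r(x)=\mathrm{avg}_{B(x,r)}V$. Integrating the properties of (5.1) in $\nu$ (monotone convergence as $r\downarrow0$), and using $V\in L^1_{loc}$, we get: $A_r(x)$ is continuous and nonincreasing in $r>0$, $A_r(x)\to V(x)$ as $r\downarrow0$, and $A_r(x)\le k(r)\|\nu\|$.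

**Green function.** Let $G$ be the Green function of $\Omega$, $G\kappa=\int G(\cdot,y)\,d\kappa(y)$, and $-\Delta\zeta_0=1$ in $\Omega$, $\zeta_0=0$ on $\partial\Omega$. Then $\zeta_0\in C^2(\overline\Omega)$, $\zeta_0>0$ in $\Omega$, and $\int_\Omega G(x,y)\,dx=\zeta_0(y)$, so
$$\|G\kappa\|_{L^1}\le\|\zeta_0\|_\infty\|\kappa\| .$$
By Fubini and $\zeta(y)=\int G(x,y)(-\Delta\zeta)(x)\,dx$, the function $w=G\kappa$ satisfies $-\int w\Delta\zeta=\int\zeta\,d\kappa$ for all $\zeta\in C^2(\overline\Omega)$ vanishing on $\partial\Omega$. It is the only such $w\in L^1(\Omega)$, because for every $\psi\in C_c^\infty(\Omega)$ the problem $-\Delta\zeta=\psi$, $\zeta|_{\partial\Omega}=0$ has a solution in $C^2(\overline\Omega)$. Therefore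
$$u\text{ solves (2.2) with datum }\mu\iff u,g(u)\in L^1(\Omega)\text{ and }u=G(\mu-g(u))\text{ a.e.} \tag{5.3}$$

For fixed $y\in\Omega$, $E(\cdot-y)-G(\cdot,y)$ is harmonic in $\Omega$ with boundary values $E(\cdot-y)>0$. If $\mathrm{dist}(y,\partial\Omega)\ge R$, these boundary values are at most $e(R)$. By the maximum principle
$$0\le G(x,y)\le E(x-y),\qquad G(x,y)\ge E(x-y)-e(R)\ \text{ if }\mathrm{dist}(y,\partial\Omega)\ge R. \tag{5.4}$$

**Mollification in the linear problem.** For every finite measure $\kappa$ and all mollifiers $(\rho_j)$,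
$$G\big((\rho_j*\kappa)|_\Omega\big)\to G\kappa\quad\text{in }L^1(\Omega). \tag{5.5}$$
The map $\Omega\ni y\mapsto G(\cdot,y)\in L^1(\Omega)$ is bounded by $\|\zeta_0\|_\infty$. It is also continuous: if $z\to y$ then $G(x,z)\to G(x,y)$ for $x\ne y$, and $0\le G(\cdot,z)\le E(\cdot-z)$ gives equi-integrability. The $L^1$ norm of the difference in (5.5) is at most
$$\int d|\kappa|(y)\Big[\int_\Omega\rho_j(z-y)\,\|G(\cdot,z)-G(\cdot,y)\|_1\,dz+\|G(\cdot,y)\|_1\int_{\Omega^c}\rho_j(z-y)\,dz\Big].$$
For each $y\in\Omega$ the bracket tends to $0$ and stays bounded, so dominated convergence applies.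

## 6. Kato's inequality, barriers, and $L^1$-contraction

**Kato's inequality.** Let $\Phi\in C^2(\mathbb R)$ be convex, $\Phi=0$ on $(-\infty,0]$, $0\le\Phi'\le1$. Let $\zeta\in C^2(\overline\Omega)$, $\zeta\ge0$, $\zeta=0$ on $\partial\Omega$. For $F\in L^1(\Omega)$ and $w=GF$,
$$-\int\Phi(w)\Delta\zeta\le\int\Phi'(w)\,F\,\zeta. \tag{6.1}$$
If $F\in C_c^\infty(\Omega)$, then $w\in C^2(\overline\Omega)$ and $-\Delta\Phi(w)=\Phi'(w)F-\Phi''(w)|\nabla w|^2\le\Phi'(w)F$. Multiply by $\zeta$ and use Green's formula; there is no boundary term, since $\Phi(w)=\zeta=0$ on $\partial\Omega$. For general $F$ take $F_i\in C_c^\infty(\Omega)$ with $F_i\to F$ in $L^1$. Then $GF_i\to w$ in $L^1$ and, for a subsequence, a.e. As $\Phi$ is $1$-Lipschitz and $\Phi'$ is bounded and continuous, both sides converge.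

Now choose $\Phi=\Phi_\varepsilon$ with $\Phi_\varepsilon'(s)=\chi(s/\varepsilon)$, where $\chi\in C^1$ is nondecreasing, $0$ on $(-\infty,0]$ and $1$ on $[1,\infty)$. Then $0\le\Phi_\varepsilon(s)\le s^+$, $\Phi_\varepsilon(s)\to s^+$, $\Phi'_\varepsilon\to1_{(0,\infty)}$ pointwise, and
$$-\int w^+\Delta\zeta\le\int_{\{w>0\}}F\,\zeta. \tag{6.2}$$

**Lemma 1 (barriers).** Let $f,q\in L^1(\Omega)$, $q\ge0$, and let $v$ solve (2.2) with datum $f$. If $f\le q$ then $v\le Gq$ a.e. If $f\ge-q$ then $v\ge-Gq$ a.e.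

*Proof.* Let $f\le q$. By (5.3), $w=v-Gq=GF$ with $F=f-g(v)-q\in L^1$. On $\{w>0\}$ we have $v>Gq\ge0$, so $g(v)\ge0$ and $F\le0$. By (6.2) with $\zeta=\zeta_0$, $\int w^+\le0$. The second claim is the first applied to $-v$, which solves the problem with datum $-f$ and nonlinearity $\tilde g(s)=-g(-s)$. $\square$

**Lemma 2 (contraction).** Let $u,v$ solve (2.2) with finite measures $\mu,\nu$ as data, and let $\kappa=\mu-\nu$. Then
$$\|(u-v)^+\|_1\le\|\zeta_0\|_\infty\|\kappa^+\|,\qquad\|u-v\|_1\le\|\zeta_0\|_\infty\|\kappa\|,\qquad\|g(u)-g(v)\|_1\le\|\kappa\|.$$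
In particular $\mu\le\nu$ implies $u\le v$ a.e.

*Proof.* Put $w=u-v$ and $f=g(u)-g(v)\in L^1$, so $w=G(\kappa-f)$. To apply (6.1) we smooth $\kappa$: let $\kappa_j=(\rho_j*\kappa)|_\Omega\le\rho_j*\kappa^+$ and $w_j=G(\kappa_j-f)$. By (5.5), $w_j\to w$ in $L^1$ and, for a subsequence, a.e. By (6.1),
$$-\int\Phi(w_j)\Delta\zeta+\int\Phi'(w_j)f\zeta\le\int\Phi'(w_j)\kappa_j\zeta\le\|\zeta\|_\infty\|\kappa^+\| .$$
Let $j\to\infty$, then $\Phi=\Phi_\varepsilon$ with $\varepsilon\to0$. Since $g$ is nondecreasing, $f\ge0$ where $w>0$, and $f>0$ forces $w>0$. So $1_{\{w>0\}}f=f^+$ and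
$$-\int w^+\Delta\zeta+\int f^+\zeta\le\|\zeta\|_\infty\|\kappa^+\| . \tag{6.3}$$
Exchanging $u$ and $v$ gives the same for $w^-,f^-,\kappa^-$. With $\zeta=\zeta_0$ we get the first two claims. For the third take $\zeta_m=1-e^{-m\zeta_0}$. It vanishes on $\partial\Omega$, satisfies $0\le\zeta_m\le1$, and $-\Delta\zeta_m=me^{-m\zeta_0}(1+m|\nabla\zeta_0|^2)\ge0$. So (6.3) gives $\int f^+\zeta_m\le\|\kappa^+\|$. As $m\to\infty$, $\zeta_m\uparrow1$ in $\Omega$, hence $\|f^+\|_1\le\|\kappa^+\|$. Add the bound for $f^-$. $\square$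

## 7. Splitting $\mu$ where its potential is infinite

Fix $\mu\in\mathcal G$ and its solution $u$. We separate the part of $\mu$ whose potential is, up to a small error, bounded; the real work concerns the rest.

For $x\in\Omega$ let $P(x)=\int E(x-y)\,d|\mu|(y)\in[0,\infty]$. It is lower semicontinuous (Fatou) and in $L^1(\Omega)$, so $Z=\{P=\infty\}$ is a Borel set with $|Z|=0$. Put
$$\mu_s=\mu|_Z,\qquad\mu_b=\mu|_{\Omega\setminus Z}.$$
For example, let $\Omega$ be the unit ball of $\mathbb R^3$ and $\mu=\delta_0+$ surface measure on $\partial B(0,\frac12)$. By Newton's theorem the potential of the surface measure is bounded, so $Z=\{0\}$, $\mu_s=\delta_0$, and $\mu_b$ is the surface measure.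

**Lemma 3.** For every $\delta>0$ there are a compact $K_b\subset\Omega\setminus Z$ and a constant $M_b$ such that $\lambda=\mu_b|_{K_b}$ satisfies $\|\mu_b-\lambda\|<\delta$, and $E*\lambda^\pm\le M_b$ on $\Omega_*:=\{x:\mathrm{dist}(x,\Omega)\le\mathrm{diam}\,\Omega\}$.

*Proof.* As $\Omega\setminus Z=\bigcup_j\{P\le j\}$, inner regularity gives $j$ and a compact $K_b\subset\{P\le j\}$ with $\|\mu_b-\lambda\|<\delta$. We first bound $E*|\lambda|$ on $\mathbb R^N$. On $K_b$ it is at most $P\le j$, since $E(x-y)>0$ for $x,y\in\Omega$. If $x\notin K_b$, let $z\in K_b$ be a nearest point. For $y\in K_b$, $|z-y|\le|z-x|+|x-y|\le2|x-y|$, so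
$$e(|x-y|)\le2^{N-2}e(|z-y|)\ (N\ge3),\qquad e(|x-y|)\le e(|z-y|)+\tfrac{\log2}{2\pi}\ (N=2).$$
Integrating in $|\lambda|$, $E*|\lambda|\le M_b:=2^{N-2}j+|\mu|(\Omega)$ everywhere. If $x\in\Omega_*$ and $y\in K_b$, then $|x-y|\le2\,\mathrm{diam}\,\Omega<D$, so $E*\lambda^+$ and $E*\lambda^-$ are both nonnegative on $\Omega_*$. Their sum is $E*|\lambda|\le M_b$. $\square$

## 8. The tail of the singular potential against the level sets of $u$

**Proposition 1.** Let $\tau=(\mu_s)^+$, $c\in(0,1)$, $\theta=(1-c)^3$, $\delta>0$. There are a compact $K\subset\Omega$ with $|K|=0$, $\tau(\Omega\setminus K)<\delta$, and constants $C,t_0>0$ such that, with $\nu=\tau|_K$ and $V=E*\nu$,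
$$\int_{\mathbb R^N}(V-t)^+\,dx\le C\,t\,|\{x\in\Omega:u(x)>\theta t\}|\qquad\forall t\ge t_0. \tag{8.1}$$

The plan is to cover $\{V>t\}$ by balls on which three things hold: the mean of $V$ over the fivefold ball is at most a constant times $t$; $V>(1-c)t$ on the whole ball; and on half of the ball $u$ is almost as large as $V$. Vitali's covering lemma then gives (8.1). The third property uses that, near most points of $\tau$, everything else in the equation is negligible compared with $\tau$. A model: in $\mathbb R^3$ let $\tau=\delta_0$ and $\sigma=|x|^{-2}dx$ near $0$. Then $\sigma(B(0,r))=4\pi r$ is negligible against $\tau(B(0,r))=1$. Correspondingly, since $-\Delta\log\frac1{|x|}=|x|^{-2}$, the potential of $\sigma$ grows only like $\log\frac1{|x|}$, against $\frac1{4\pi|x|}$ for $\tau$.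

*Proof.* If $\tau=0$, take $K=\emptyset$; then $V=0$. Otherwise, decreasing $\delta$, we may assume $\delta<\tau(\Omega)$, so that $\nu\ne0$ below.

**Step 1 (constants).** They are fixed in this order so that later losses add up to $\theta$. Let
$$C_1=N2^{N-2},\qquad C_3=\frac{1+2^{N-2}}\omega,\qquad c_4=\frac{2^{2-N}}\omega .$$
Choose $\alpha\in(0,1)$ with $(1-\alpha)(1+\alpha)^{1-N}\ge1-c$, put $L=(1+1/\alpha)^N$, and choose $\eta>0$ with $2LC_3\eta/c_4\le c$.

**Step 2 (choice of $K$).** We find a compact set, carrying almost all of $\tau$, at whose points everything else has small density relative to $\tau$. Let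
$$\sigma=(\mu_s)^-+|\mu_b|+|g(u)|\,dx,$$
a finite measure. By the Hahn decomposition, $\tau$ is concentrated on a Borel set $Z_+\subset Z$ that is null for $(\mu_s)^-$. It is also null for $\mu_b$, which lives off $Z$, and for Lebesgue measure, since $|Z|=0$. So $\sigma\perp\tau$, and by the Besicovitch differentiation theorem $\sigma(\overline B(x,r))/\tau(\overline B(x,r))\to0$ as $r\to0$ for $\tau$-a.e. $x$. Open balls are increasing unions of closed ones, so the sets
$$T_j=\{x\in\Omega:\sigma(B(x,r))\le\eta\,\tau(B(x,r))\ \ \forall r\in(0,1/j)\},$$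
which increase with $j$, satisfy $\tau(\Omega\setminus\bigcup_jT_j)=0$. They are Borel: $\sigma(B(x,r))$ and $\tau(B(x,r))$ are left-continuous in $r$, so rational $r$ suffice, and they are lower semicontinuous in $x$. Choose $j$ and a compact $K\subset T_j\cap Z_+$ with $\tau(\Omega\setminus K)<\delta$. Then $|K|=0$, and $\nu=\tau|_K\ne0$.

Take $0<R_0<1/j$ with $R_0\le\frac12\mathrm{dist}(K,\partial\Omega)$, and let $F=\{x:\mathrm{dist}(x,K)\le R_0\}$. Then $F\subset\Omega$ and $\mathrm{dist}(F,\partial\Omega)\ge R_0$. For $z\in K$ and $0<s\le R_0$,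
$$B(z,s)\subset F,\qquad\sigma(B(z,s))\le\eta\,\tau(B(z,s)). \tag{8.2}$$
Moreover $2R_0\le\mathrm{diam}\,\Omega<D$, so $e(R_0),e(2R_0)>0$.

**Step 3 (lower bound for $u$).** The purpose is to express $u$ through a potential that dominates $V$ and an error potential. As measures, $\mu-g(u)\,dx\ge\tau-\sigma$. Let $W=E*(\tau|_F)$ and $S=E*\sigma$; both are finite a.e. By (5.3) and (5.4), $G\tau\ge G(\tau|_F)\ge W-e(R_0)\tau(\Omega)$ and $G\sigma\le S$, so
$$u\ge G\tau-G\sigma\ge W-e(R_0)\tau(\Omega)-S\quad\text{a.e. in }\Omega. \tag{8.3}$$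
Since $E>0$ on $\{|x|<D\}$, on $\Omega$ we also have $W\ge V\ge0$ and $S\ge0$.

**Step 4 (the error is small against $W$ on average).** For $z\in K$ and $0<\varrho\le R_0/2$ put $J=\int_\varrho^{R_0}\tau(B(z,s))\,s^{1-N}ds$. We claim
$$\mathrm{avg}_{B(z,\varrho)}S\le e(R_0)\sigma(\Omega)+C_3\eta J,\qquad W\ge c_4J\ \text{ on }B(z,\varrho). \tag{8.4}$$

First bound. By (5.2), the mean of $E(\cdot-y)$ over $B(z,\varrho)$ is at most $e(R_0)$ if $|y-z|\ge R_0$. If $|y-z|<R_0$, use $e(|y-z|)$ when $|y-z|\ge\varrho$ and $k(\varrho)=e(\varrho)+\frac{\varrho^{2-N}}{2\omega}$ when $|y-z|<\varrho$. With $e(m)=e(R_0)+\frac1\omega\int_m^{R_0}s^{1-N}ds$, the mean is at most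
$$e(R_0)+\frac1\omega\int_{\max(|y-z|,\varrho)}^{R_0}s^{1-N}ds+1_{\{|y-z|<\varrho\}}\frac{\varrho^{2-N}}{2\omega}.$$
Integrating in $\sigma$ and exchanging integrals,
$$\mathrm{avg}_{B(z,\varrho)}S\le e(R_0)\sigma(\Omega)+\frac1\omega\int_\varrho^{R_0}\sigma(B(z,s))s^{1-N}ds+\frac{\varrho^{2-N}}{2\omega}\sigma(B(z,\varrho)).$$
Since $\int_\varrho^{2\varrho}s^{1-N}ds\ge2^{1-N}\varrho^{2-N}$ and $2\varrho\le R_0$, the last term is at most $\frac{2^{N-2}}\omega\int_\varrho^{R_0}\sigma(B(z,s))s^{1-N}ds$. Now use $\sigma(B(z,s))\le\eta\,\tau(B(z,s))$ from (8.2).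

Second bound. Let $x\in B(z,\varrho)$, $y\in B(z,R_0)$, $m=\max(|y-z|,\varrho)$. Then $|x-y|\le2m$, so
$$E(x-y)\ge e(2m)=e(2R_0)+\frac1\omega\int_{2m}^{2R_0}s^{1-N}ds\ge\frac{2^{2-N}}\omega\int_m^{R_0}s^{1-N}ds .$$
Integrate in $\tau$ over $B(z,R_0)\subset F$. The rest of $\tau|_F$ contributes a nonnegative amount to $W(x)$, since $x\in\Omega$.

**Step 5 (choice of balls).** To each point of $\{V>t\}$ off $K$ we attach a ball. Where $V$ is much larger than $t$, we enlarge the radius until the mean of $V$ has dropped to $C_1t$. In any case the radius must be at least a fixed fraction of the distance to $K$, so that Step 4 applies.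

Let $t\ge t_0$, with $t_0$ chosen below, and let $x\in\mathbb R^N\setminus K$ with $V(x)>t$. Put $d=\mathrm{dist}(x,K)=|x-z|>0$ with $z\in K$. Recall from Section 5 that $A_r(x)=\mathrm{avg}_{B(x,r)}V$ is continuous and nonincreasing in $r$, tends to $V(x)$ as $r\downarrow0$, is at most $k(r)\nu(K)$, and so has a limit $\le0$ as $r\to\infty$. If $V(x)\le C_1t$, let $r_x=0$. Otherwise let $r_x>0$ satisfy $A_{r_x}(x)=C_1t$. Put
$$r=\max(r_x,\alpha d).$$
We have $t<V(x)\le e(d)\nu(K)$ and, if $r_x>0$, $t\le C_1t=A_{r_x}(x)\le k(r_x)\nu(K)$. Our first requirement is $t_0\ge k(R_0/10)\nu(K)$. As $k\ge e$ and both decrease strictly, it gives $d\le R_0/10$ and $r_x\le R_0/10$, hence $r\le R_0/10$. With $\varrho:=r+d\le R_0/5$,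
$$B(x,r)\subset B(z,\varrho)\subset F,\qquad B(x,5r)\subset F,\qquad B(x,d)\subset F,\qquad x\in F\subset\Omega .$$

**Step 6 (mean over the fivefold ball): $A_{5r}(x)\le C_1t$.** If $r_x>0$, then $5r\ge r_x$ and $A_{5r}(x)\le A_{r_x}(x)=C_1t$. If $r_x=0$, then $A_{5r}(x)\le V(x)\le C_1t$.

**Step 7 (no jump): $V>(1-c)t$ on $B(x,r)$.** This is where we use that $V$ is a potential.

If $r=\alpha d$: $V$ is nonnegative and harmonic in $B(x,d)$, which misses $K$ and lies in $\Omega$. Harnack's inequality from the Poisson formula gives, on $B(x,\alpha d)$,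
$$V\ge\frac{1-\alpha}{(1+\alpha)^{N-1}}V(x)>(1-c)t .$$

If $r=r_x>0$: let $y\in B(x,r)$, $y'\in K$, $m=\max(r,|x-y'|)$. Then $|y-y'|\le2m$, and by (5.2), with $e\le k$, $\mathrm{avg}_{B(x,r)}E(\cdot-y')\le k(m)$. We claim $k(m)\le C_1e(2m)$. For $N\ge3$, $k(m)=\frac N2e(m)=\frac N22^{N-2}e(2m)\le C_1e(2m)$. For $N=2$, $C_1=2$ and $m\le\mathrm{diam}\,\Omega=D/8$, so
$$e(m)\ge\frac{3\log2}{2\pi}\ge\frac{2\log2+\frac12}{2\pi},$$
which says $k(m)=e(m)+\frac1{4\pi}\le2e(m)-\frac{2\log2}{2\pi}=2e(2m)$. Thus $\mathrm{avg}_{B(x,r)}E(\cdot-y')\le C_1e(2m)\le C_1E(y-y')$. Integrating in $\nu(dy')$, $C_1t=A_r(x)\le C_1V(y)$, that is, $V\ge t$ on all of $B(x,r)$.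

**Step 8 (half of the ball is good for $u$): $|B(x,r)\cap\{u>\theta t\}|\ge\frac12|B(x,r)|$.** We control $S$ on half of the ball by Chebyshev. Since $d\le r/\alpha$, $\varrho\le(1+1/\alpha)r$ and $|B(z,\varrho)|\le L|B(x,r)|$. As $S\ge0$ on $\Omega$, (8.4) gives
$$\mathrm{avg}_{B(x,r)}S\le L\,\mathrm{avg}_{B(z,\varrho)}S\le L\big(e(R_0)\sigma(\Omega)+C_3\eta J\big).$$
So on a subset of $B(x,r)$ of measure at least $\frac12|B(x,r)|$,
$$S\le2Le(R_0)\sigma(\Omega)+2LC_3\eta J\le2Le(R_0)\sigma(\Omega)+cW,$$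
using $J\le W/c_4$ on $B(z,\varrho)$ and the choice of $\eta$. Put $C_5=2Le(R_0)\sigma(\Omega)+e(R_0)\tau(\Omega)$. By (8.3), $W\ge V$, and Step 7, a.e. on that subset
$$u\ge(1-c)W-C_5\ge(1-c)V-C_5>(1-c)^2t-C_5\ge(1-c)^3t=\theta t,$$
provided $t_0\ge C_5/(c(1-c)^2)$, our second requirement.

**Step 9 (covering).** Let $t_0>0$ satisfy both requirements. The radii are bounded, so Vitali's $5r$-covering lemma gives countably many disjoint balls $B_i=B(x_i,r_i)$ of our family with $\{V>t\}\setminus K\subset\bigcup_i5B_i$. As $|K|=0$ and $V\ge0$ on $5B_i\subset\Omega$, Steps 6 and 8 yield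
$$\int(V-t)^+\le\sum_i\int_{5B_i}V\le\sum_i5^N|B_i|\,C_1t\le2\cdot5^NC_1\,t\sum_i|B_i\cap\{u>\theta t\}|\le2\cdot5^NC_1\,t\,|\{u>\theta t\}| .\quad\square$$

**Lemma 4.** In the setting of Proposition 1 let $r_0=\theta t_0$, and let $h$ be the function (4.1). Then $h(\theta V)\in L^1(\mathbb R^N)$.

*Proof.* For $r\ge r_0$ apply (8.1) with $t=r/\theta$ and multiply by $\theta$: $\int(\theta V-r)^+\le Cr|\{u>r\}|$. By Tonelli,
$$\int_{\mathbb R^N}h(\theta V)\,dx\le C\int_{[r_0,\infty)}|\{u>r\}|\,dg(r)=C\int_\Omega\int_{[r_0,\infty)}1_{\{r<u(x)\}}\,dg(r)\,dx\le C\int_\Omega g(u^+)\,dx<\infty .\quad\square$$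

## 9. Measures near $\mu$ that are stable under mollification

Fix $c,\delta\in(0,1)$ and $\theta=(1-c)^3$. Let $K_+,\nu_+,V_+,r_{0,+},h_+$ be the objects $K,\nu,V,r_0,h$ of Section 8. The function $-u$ solves the problem with datum $-\mu$ and nonlinearity $\tilde g(s)=-g(-s)$. The set $Z$ is the same, and $\tau$ becomes $(\mu_s)^-$. Let $K_-,\nu_-,V_-,r_{0,-},h_-$ be the corresponding objects; so $\nu_\pm\ge0$. With $\lambda$ from Lemma 3 put
$$\nu'=\theta^2(\nu_+-\nu_-)+\lambda,\qquad H_\pm=h_\pm(\theta V_\pm)\in L^1(\mathbb R^N).$$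
Since $\|(\mu_s)^\pm-\theta^2\nu_\pm\|\le(1-\theta^2)\|(\mu_s)^\pm\|+\delta$,
$$\|\mu-\nu'\|\le(1-\theta^2)\|\mu\|+3\delta. \tag{9.1}$$
One factor $\theta$ in $\theta^2$ is used by $h(\theta V)$. The other leaves room for (4.2) and for the bounded potential $M_b$.

**Lemma 5.** There is a constant $C$ such that for all $Y\ge0$
$$g(\theta^2Y+M_b)\le C\big(1+h_+(\theta Y)\big).$$

*Proof.* Let $b=\frac{1+\theta}2$ and $Y_0=\frac{2M_b}{\theta(1-\theta)}$. Since $b\theta-\theta^2=\frac{\theta(1-\theta)}2$, $Y\ge Y_0$ implies $\theta^2Y+M_b\le b\theta Y$. Then $g(b\theta Y)\le g(r_{0,+})+\frac b{1-b}h_+(\theta Y)$ by (4.2). If $Y<Y_0$, the left side is at most $g(\theta^2Y_0+M_b)$. $\square$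

**Proposition 2.** There is a constant $C$ such that for every $\rho\in C_c^\infty(\mathbb R^N)$ with $\rho\ge0$, $\int\rho=1$, $\operatorname{supp}\rho\subset\overline B(0,\mathrm{diam}\,\Omega)$, the solution $v_\rho$ of (2.2) with datum $(\rho*\nu')|_\Omega$ satisfies
$$|g(v_\rho)|\le C\,(1+\rho*H_++\rho*H_-)\quad\text{a.e. in }\Omega. \tag{9.2}$$
Consequently $\nu'\in\mathcal G$ and, for any smooth mollifiers $(\rho_n)$, $v_n:=v_{\rho_n}$ satisfies $v_n\to v$ and $g(v_n)\to g(v)$ in $L^1(\Omega)$, where $v$ is the solution of (2.2) with datum $\nu'$.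

*Proof.* **Step 1 (a barrier).** We bound $v_\rho$ by a mollified potential. Let $Q=(\theta^2\rho*\nu_++\rho*\lambda^+)|_\Omega\ge0$. Since $\rho*\nu'\le Q$ in $\Omega$, Lemma 1 gives $v_\rho\le GQ$. The functions $\rho*\nu_+$ and $\rho*\lambda^+$ are supported in $\Omega_*$, and for $x\in\Omega$, $y\in\Omega_*$ we have $|x-y|\le2\,\mathrm{diam}\,\Omega<D$, so $E(x-y)>0$. With $G\le E$ and associativity of convolution, on $\Omega$,
$$v_\rho\le GQ\le\theta^2E*(\rho*\nu_+)+E*(\rho*\lambda^+)=\theta^2\,\rho*V_++\rho*(E*\lambda^+).$$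
For $x\in\Omega$ the convolutions on the right only see values on $\Omega_*$, where $E*\lambda^+\le M_b$ by Lemma 3 and $V_+\ge0$. Hence
$$v_\rho\le\theta^2Y+M_b\quad\text{on }\Omega,\qquad Y:=\rho*V_+\ge0. \tag{9.3}$$

**Step 2 (Jensen).** By Lemma 5 and Jensen's inequality for the convex function $h_+$,
$$g(v_\rho^+)\le C\big(1+h_+(\theta\,\rho*V_+)\big)\le C\big(1+\rho*h_+(\theta V_+)\big)=C(1+\rho*H_+),$$
with $C$ independent of $\rho$. Applied to $-v_\rho,\tilde g,-\nu'$, the same argument gives $-g(-v_\rho^-)\le C(1+\rho*H_-)$. As $|g(v_\rho)|=g(v_\rho^+)-g(-v_\rho^-)$, this is (9.2).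

**Step 3 (passage to the limit).** For large $n$, $\varepsilon_n\le\mathrm{diam}\,\Omega$, so (9.2) applies to $\rho_n$. Since $\rho_n*H_\pm\to H_\pm$ in $L^1(\mathbb R^N)$, $(g(v_n))$ is equi-integrable. By (F4), every subsequence has a further subsequence with $v_n\to v$ in $L^1$ and a.e., and then $g(v_n)\to g(v)$ in $L^1$ by Vitali's theorem. Let $\zeta\in C^2(\overline\Omega)$ vanish on $\partial\Omega$. Its extension $\bar\zeta$ by $0$ is continuous with compact support, so
$$\int_\Omega\zeta\,\rho_n*\nu'\,dx=\int\Big(\int\bar\zeta(x)\rho_n(x-y)\,dx\Big)d\nu'(y)\to\int\zeta\,d\nu' .$$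
Thus $v$ solves (2.2) with datum $\nu'$, and $\nu'\in\mathcal G$. By (F1) the limit does not depend on the subsequence, so the whole sequence converges. $\square$

## 10. Removing the error: proof of Theorem 1

Let $v_n,v$ be as in Proposition 2. Since $\|\rho_n*(\mu-\nu')\|_{L^1(\Omega)}\le\|\mu-\nu'\|$, Lemma 2 gives
$$\|u_n-u\|_1\le\|u_n-v_n\|_1+\|v_n-v\|_1+\|v-u\|_1\le2\|\zeta_0\|_\infty\|\mu-\nu'\|+\|v_n-v\|_1 . \tag{10.1}$$
By Proposition 2, $\limsup_n\|u_n-u\|_1\le2\|\zeta_0\|_\infty\|\mu-\nu'\|$. The left side does not depend on $c$ and $\delta$. By (9.1) the right side tends to $0$ as $c,\delta\to0$, because $\theta=(1-c)^3\to1$. So $u_n\to u$ in $L^1(\Omega)$. Along any subsequence $u^\#=u$, and $\mu^\#=-\Delta u+g(u)=\mu$. This proves Theorem 1. $\square$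

## 11. Convergence of $g(u_n)$, and convolution with probability measures

The bound (9.2) is uniform in $\rho$, and this gives more than Theorem 1.

**Theorem 2.** Let $\mu\in\mathcal G$ with solution $u$ of (2.2).

(a) In Theorem 1, also $g(u_n)\to g(u)$ in $L^1(\Omega)$.

(b) Let $\pi_n$ be arbitrary Borel probability measures on $\mathbb R^N$ with $\operatorname{supp}\pi_n\subset\overline B(0,\varepsilon_n)$, $\varepsilon_n\le\frac12\mathrm{diam}\,\Omega$. Then $(\pi_n*\mu)|_\Omega\in\mathcal G$. If $\varepsilon_n\to0$, the solutions $u_n$ with these data satisfy $u_n\to u$ and $g(u_n)\to g(u)$ in $L^1(\Omega)$.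

(c) For any finite measure $\mu$ (not assumed in $\mathcal G$) and any mollifiers, some reduced limit of $(\rho_n*\mu)$ equals $\mu$ if and only if $\mu\in\mathcal G$.

*Proof.* (a) By Lemma 2, $\|g(u_n)-g(v_n)\|_1$ and $\|g(v)-g(u)\|_1$ are at most $\|\mu-\nu'\|$, and $g(v_n)\to g(v)$ in $L^1$ by Proposition 2. Conclude as in Section 10.

(b) **Step 1 ($\mathcal G$ is closed in total variation).** Let $\mu_k\in\mathcal G$, $\|\mu_k-\mu\|\to0$, with solutions $u_k$. By Lemma 2, $(u_k)$ and $(g(u_k))$ are Cauchy in $L^1$. If $u_k\to\bar u$, then a.e. convergence of a subsequence shows $g(u_k)\to g(\bar u)$ in $L^1$. Passing to the limit in (1.1), $\bar u$ solves (2.2) with datum $\mu$.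

**Step 2 (the data are good).** Fix $\pi=\pi_n$ and mollifiers $(\rho_j)$. For large $j$, $\rho_j*\pi$ is smooth, nonnegative, of integral $1$, with support in $\overline B(0,\mathrm{diam}\,\Omega)$. So (9.2) applies with $\rho=\rho_j*\pi$ and the same $C$: the solutions $v^j$ with data $(\rho_j*\pi*\nu')|_\Omega$ satisfy $|g(v^j)|\le C(1+\rho_j*\pi*(H_++H_-))$, and the right side converges in $L^1(\Omega)$ as $j\to\infty$. As in Step 3 of the proof of Proposition 2, with $\int\bar\zeta\,\rho_j*\pi*\nu'\,dx\to\int\bar\zeta\,d(\pi*\nu')=\int_\Omega\zeta\,d(\pi*\nu')$, we get $v^j\to w_n$ in $L^1$. Here $w_n$ solves (2.2) with datum $(\pi_n*\nu')|_\Omega$, and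
$$|g(w_n)|\le C\big(1+\pi_n*(H_++H_-)\big). \tag{11.1}$$
Since $\|(\pi_n*(\mu-\nu'))|_\Omega\|\le\|\mu-\nu'\|$, which is as small as we like by (9.1), Step 1 gives $(\pi_n*\mu)|_\Omega\in\mathcal G$.

**Step 3 (convergence).** Let $\varepsilon_n\to0$. Then $\pi_n*H_\pm\to H_\pm$ in $L^1(\mathbb R^N)$, so $(g(w_n))$ is equi-integrable by (11.1), and $\int\bar\zeta\,d(\pi_n*\nu')\to\int\zeta\,d\nu'$. As in Proposition 2, $w_n\to v$ and $g(w_n)\to g(v)$ in $L^1$. Conclude with (10.1), with $w_n$ in place of $v_n$ and $\pi_n$ in place of $\rho_n$, and as in (a).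

(c) "If" is Theorem 1. "Only if": $u^\#$ solves (2.1) with datum $\mu^\#=\mu$, so $\mu\in\mathcal G$. $\square$

## 12. Measures that are not good, when $g$ vanishes on $(-\infty,0]$

**Theorem 3.** Suppose $g=0$ on $(-\infty,0]$. For every finite measure $\mu$ and every sequence of smooth mollifiers, the whole sequence $u_n$ of solutions of (2.2) with data $\rho_n*\mu$ converges in $L^1(\Omega)$ to a limit independent of the mollifiers, namely the solution $u^*$ of (2.2) with datum $\mu^*$, the largest element of $\{\nu\in\mathcal G:\nu\le\mu\}$. In particular $\mu^\#=\mu^*$.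

That this set has a largest element for every finite $\mu$ when $g=0$ on $(-\infty,0]$ is cited from H. Brezis, M. Marcus, A. Ponce, *Nonlinear elliptic equations with measures revisited*, Ann. of Math. Stud. 163 (2007), 55–109. For an example, take $\Omega=B(0,1)\subset\mathbb R^3$, $g(t)=(t^+)^p$ with $p\ge3$, and $\mu=\delta_0$. The computation of Section 1 applies unchanged, since $u_n\ge0$, so $u_n\to0$ and $\mu^*=0$.

*Proof.* **Step 1 ($u^\#\le u^*$).** Let $u_n\to u^\#$ in $L^1$ and a.e. along a subsequence. By Lemma 2, compared with the solution $0$, $\|g(u_n)\|_1\le\|\mu\|$. As $g\ge0$, along a further subsequence $g(u_n)\,dx\rightharpoonup\gamma\ge0$ weakly* as measures on $\overline\Omega$. By Fatou, $g(u^\#)\in L^1(\Omega)$, and $\int\varphi\,g(u^\#)\le\int\varphi\,d\gamma$ for $0\le\varphi\in C_c(\Omega)$, so $\gamma|_\Omega\ge g(u^\#)\,dx$. Passing to the limit in (1.1), where $\zeta$ vanishes on $\partial\Omega$, gives $u^\#=G(\mu-\gamma|_\Omega)$. By (5.3), $u^\#$ solves (2.2)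 with datum
$$\mu^\#=\mu-\gamma|_\Omega+g(u^\#)\,dx\le\mu .$$
Hence $\mu^\#\in\mathcal G$, $\mu^\#\le\mu^*$, and $u^\#\le u^*$ by Lemma 2.

**Step 2 ($u^\#\ge u^*$).** Let $\hat u_n$ be the solutions with data $\rho_n*\mu^*\le\rho_n*\mu$. By Lemma 2, $u_n\ge\hat u_n$. By Theorem 1, $\hat u_n\to u^*$. So $u^\#\ge u^*$.

Thus $u^\#=u^*$ for every convergent subsequence. By (F4) the whole sequence converges to $u^*$, and $\mu^\#=-\Delta u^*+g(u^*)=\mu^*$. $\square$

## 13. A description of $\mathcal G$ by Green potentials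

**Theorem 4.** For every $g$ as in Section 2, $\mathcal G(g)$ is the closure in total variation of
$$\mathcal A(g)=\{\alpha\text{ finite measure in }\Omega:\ g(G\alpha^+)\in L^1(\Omega),\ g(-G\alpha^-)\in L^1(\Omega)\}.$$

In Section 1, if $p<3$ then $\delta_0\in\mathcal A$, because $0\le G\delta_0\le E$ and $E^p\in L^1(\Omega)$.

*Proof.* **Step 1 ($\mathcal G\subset\overline{\mathcal A}$).** Let $\mu\in\mathcal G$. By (9.1) the measures $\nu'$ approximate $\mu$, so it suffices that $\nu'\in\mathcal A$. We have $(\nu')^+\le\theta^2\nu_++\lambda^+$, hence $G(\nu')^+\le\theta^2V_++M_b$ on $\Omega$. By Lemma 5 with $Y=V_+$, a.e. in $\Omega$, $g(G(\nu')^+)\le C(1+h_+(\theta V_+))=C(1+H_+)\in L^1(\Omega)$. The same argument for $-\mu,-u,\tilde g$ treats $(\nu')^-$.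

**Step 2 ($\overline{\mathcal A}\subset\mathcal G$).** As $\mathcal G$ is closed (Step 1 of the proof of Theorem 2(b)), it suffices to show $\mathcal A\subset\mathcal G$. Let $\alpha\in\mathcal A$ and truncate: $g_k=\max\{\min\{g,k\},-k\}$, which is continuous and nondecreasing with $g_k(0)=0$. Fix $k$ and consider the solutions for the nonlinearity $g_k$ with data $(\rho_n*\alpha)|_\Omega$. By (F4) they converge in $L^1$ and a.e. along a subsequence. Since $g_k$ is bounded, dominated convergence shows that the limit $u^k$ solves the problem with nonlinearity $g_k$ and datum $\alpha$. By Lemma 1, applied with $g_k$, the approximating solutions lie between $-G((\rho_n*\alpha^-)|_\Omega)$ and $G((\rho_n*\alpha^+)|_\Omega)$. So (5.5) gives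
$$-G\alpha^-\le u^k\le G\alpha^+\ \text{ a.e.},\qquad|g_k(u^k)|\le|g(u^k)|\le g(G\alpha^+)-g(-G\alpha^-)\in L^1(\Omega).$$
Thus $u^k=G(\alpha-g_k(u^k))$ solves the problem with nonlinearity $0$ and data bounded in total variation. By (F4) for the nonlinearity $0$, along a subsequence $u^k\to u$ in $L^1$ and a.e. At a.e. point $g(u^k)$ converges to the finite value $g(u)$, so $g_k(u^k)=g(u^k)$ there for large $k$, and $g_k(u^k)\to g(u)$ a.e. By dominated convergence this holds in $L^1$. Passing to the limit in (1.1), $u$ solves (2.2) with datum $\alpha$, so $\alpha\in\mathcal G$. $\square$
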